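# Finding a $k$-path with a number of queries polynomial in $k$

## Must the cost be exponential in $k$? A guess and five small cases

Somebody hands us query access to a huge graph of maximum degree at most $d$ and promises that it is robustly full of paths with $k$ edges: many edges would have to be removed to destroy them all. We want to output one such path. How many queries do we need, as a function of $k$?

The natural first guess is: exponentially many. A $k$-path through a vertex lives somewhere in the ball of radius $k$ around it, this ball may contain about $d^k$ vertices, and a wrong turn may lead to a dead end. The known bound, due to Czumaj et al., looks just like that: $O\left(\frac{k\cdot d^k}{\epsilon}\right)$ queries, independent of the size of the graph but exponential in $k$. The text "Finding k-Paths in Cycle Free Graphs" (https://www.wisdom.weizmann.ac.il/%7Eoded/PDF/msc-ar.pdf) asks: "is it possible to have an algorithm that is polynomial in $k$?" Let us fix the definitions and test the guess "no".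

**Definition (queries).** Let $G=(V,E)$ be a simple graph with $V=[n]=\{1,\dots,n\}$ and maximum degree at most $d$. The algorithm receives $n,d,k,\epsilon$ with $0<\epsilon\le1$. A query $(v,i)$ with $v\in[n]$ and $1\le i\le d$ returns the $i$-th neighbor of $v$, or a special symbol if $v$ has fewer than $i$ neighbors. The algorithm may toss coins and may pick vertices of $[n]$ freely, for example uniformly at random; only queries are counted, and $G$ is a worst-case input.

**Definition (paths and farness).** A $k$-path is a simple path with $k$ edges. $G$ is $k$-path free if it contains none. $G$ is $\epsilon$-far from being $k$-path free if at least $\frac{\epsilon dn}{2}$ edges must be removed from $G$ for it to have no $k$-paths.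

**Definition (finding).** An algorithm finds a $k$-path if, on every $G$ with degree bound $d$ that is $\epsilon$-far from being $k$-path free, it outputs a $k$-path of $G$ with probability at least $\frac23$.

*The case $k=1$.* Being $1$-path free means having no edges, so an $\epsilon$-far graph has at least $\epsilon dn/2$ edges. If $m$ vertices are non-isolated, then $|E|\le dm/2$, so $m\ge\epsilon n$. Pick a random $v$ and query $(v,1)$: this gives an edge with probability at least $\epsilon$. Hence $O(1/\epsilon)$ queries suffice.

*The case $k=2$.* Being $2$-path free means having maximum degree at most $1$. Removing all edges at vertices of degree at least $2$ achieves this, and removes at most $d$ edges per such vertex. So an $\epsilon$-far graph has at least $\epsilon n/2$ vertices of degree at least $2$. Pick a random $v$ and query $(v,1),(v,2)$: success with probability at least $\epsilon/2$. Again $O(1/\epsilon)$ queries suffice.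

*Minimum degree at least $k$.* Grow a path greedily. Given $v_0,\dots,v_j$ with $j<k$, query $(v_j,1),\dots,(v_j,j+1)$. These are $j+1$ distinct neighbors of $v_j$, and at most $j$ of them lie among $v_0,\dots,v_{j-1}$, so one is new. The total is $\sum_{j=0}^{k-1}(j+1)=k(k+1)/2$ queries.

*A tail hidden behind a tree.* Here is an attempt to make the guess true. Let $h\ge2$ and $2h<k$. Take a complete binary tree of depth $h$ and attach to one secret leaf a path with $k$ new vertices (so $k$ new edges, including the attaching edge). Let $G$ be a disjoint union of copies; $d=3$. An explorer starting at the root cannot tell which of the $2^h$ leaves carries the tail. But look at farness. Each component has $2^{h+1}-1+k$ vertices. Removing the attaching edge leaves a tree whose longest path has $2h<k$ edges and a path with $k-1$ edges, so one removed edge per component destroys all $k$-paths. If $G$ is $\epsilon$-far, then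
$$\frac{3\epsilon n}{2}\le\frac{n}{2^{h+1}-1+k},\qquad\text{that is,}\qquad 2^{h+1}-1+k\le\frac{2}{3\epsilon}.$$
So the whole component can be read with at most $3\cdot\frac{2}{3\epsilon}=\frac2\epsilon$ queries. The exponential cost $2^h$ is there, but it is dominated by $1/\epsilon$: what is well hidden here is cheap to cut.

*A comb.* Take a cycle (the spine) with $q\ge k+1$ vertices and attach one pendant leaf to each spine vertex; $n=2q$, $d=3$, and let $k\ge3$. Each of the $q$ windows of $k$ consecutive spine edges is a $k$-path, and each spine edge lies in $k$ windows, so at least $q/k=\frac{n}{2k}$ edges must be removed. Since $\frac{3\epsilon n}{2}\le\frac{n}{2k}$ for $\epsilon\le\frac1{3k}$, the comb is $\frac{1}{3k}$-far. Now try the randomized greedy rule "move to a uniformly random unvisited neighbor, and give up when there is none". Stepping from the spine to a leaf kills it. Started on the spine, it must make its first $k-1$ steps along the spine, which has probability $\frac23\cdot2^{-(k-2)}$. Started at a leaf, its first two steps are safe and steps $3,\dots,k-1$ must each stay on the spine, which has probability $2^{-(k-3)}$. So each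 attempt succeeds with probability at most $2^{3-k}$.

The comb defeats self-avoiding search, but the cure is visible: let the searcher step back out of the leaf. An ordinary random walk does this, and we can look for the path afterwards in everything the walk has seen. With this the guess turns out to be wrong.

## The two statements

Put $\Lambda=1+\ln(k/\epsilon)\ge1$.

**Theorem 1.** There is an algorithm which, for all $n,k,d\ge1$ and $0<\epsilon\le1$, makes at most
$$O\!\left(k^{6}\,\epsilon^{-16}\,\Lambda^{7}\cdot\min\{d,\;k^{2}\epsilon^{-6}\Lambda^{2}\}\right)\tag{1}$$
queries and, on every $G$ with degree bound $d$ that is $\epsilon$-far from being $k$-path free, outputs a $k$-path of $G$ with probability at least $\frac23$.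

Since $1+\ln x\le x$, we have $\Lambda\le k/\epsilon$. So (1) is at most $c\,d\,k^{13}\epsilon^{-23}$, and also at most $c\,k^{17}\epsilon^{-31}$, for an absolute constant $c$. Thus there is a single algorithm whose number of queries is bounded by a single polynomial in $k$, $d$ and $1/\epsilon$, and even in $k$ and $1/\epsilon$ alone. The answer to the question is yes. The exponents are not claimed to be optimal. Some dependence on $k$ and $\epsilon$, at least linear, cannot be avoided:

**Proposition 2.** Let $k\ge1$, $0<\epsilon\le\frac14$, $d=2k+1$. For all sufficiently large $n$, every algorithm that finds $k$-paths in the above sense makes at least $\max\{\frac{k+1}{2},\frac1{4\epsilon}\}$ queries in the worst case.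

## A long path inside the trace of a walk

When does the set of edges used by a walk contain a $k$-path? A walk may revisit old places, so its length says nothing. The following deterministic criterion asks only that pieces of the walk that are far apart in time be disjoint.

**Lemma 3 (separated segments).** Let $k\ge1$, $\ell\ge2$ and $L=(k+1)\ell+1$. Let $X_0,X_1,\dots,X_T$ be a sequence of vertices in which consecutive ones are equal or adjacent, let $0=\sigma_0<\sigma_1<\dots<\sigma_L=T$, and put $W_j=\{X_r:\sigma_j\le r\le\sigma_{j+1}\}$ for $0\le j\le L-1$. If $W_j\cap W_{j'}=\emptyset$ whenever $|j-j'|\ge\ell+1$, then the edges traversed by the sequence contain a $k$-path.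

*Proof.* Let $\Gamma$ be the graph formed by the vertices $X_0,\dots,X_T$ and the traversed edges; it is connected. We have $X_0\in W_0$ and $X_T\in W_{L-1}$, and $L-1=(k+1)\ell\ge2\ell\ge\ell+1$, so $W_0\cap W_{L-1}=\emptyset$ and $X_0\ne X_T$. Let $z_0=X_0,z_1,\dots,z_m=X_T$ be a shortest path in $\Gamma$; $m\ge1$. Each edge $z_iz_{i+1}$ was traversed between the times $\sigma_{j}$ and $\sigma_{j+1}$ for some $j$; choose one and call it $j_i$. Then $z_i,z_{i+1}\in W_{j_i}$. The hypothesis says that two segments that share a vertex have indices differing by at most $\ell$. So: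

- $z_0\in W_0\cap W_{j_0}$ gives $j_0\le\ell$;
- $z_{i+1}\in W_{j_i}\cap W_{j_{i+1}}$ gives $|j_i-j_{i+1}|\le\ell$ for $0\le i\le m-2$;
- $z_m\in W_{j_{m-1}}\cap W_{L-1}$ gives $L-1-j_{m-1}\le\ell$.

Adding these up, $(k+1)\ell=L-1\le\ell+(m-1)\ell+\ell=(m+1)\ell$, so $m\ge k$. The vertices $z_0,\dots,z_k$ form a simple path with $k$ edges, all of them traversed. $\square$

So we need walks whose distant segments are disjoint. The walk we use is lazy and symmetric.

**Definition (the walk).** Let $P(u,v)=\frac1{2d}$ for $uv\in E$, $P(u,u)=1-\frac{\deg u}{2d}\ge\frac12$, and $P(u,v)=0$ otherwise.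

One step from $v$ costs at most one query: with probability $\frac12$ stay; otherwise pick $i\in[d]$ uniformly, query $(v,i)$, move to the answer if it is a vertex, and stay if it is not. $P$ is symmetric and its row sums are $1$. We write $X_0,X_1,\dots$ for the walk and $\Pr_u,\mathbb E_u$ when $X_0=u$.

## Peeling traps, and why the walk confined to the core is too short-lived

Suppose that after $\ell$ steps the walk has spread: no vertex has probability more than $4/s$, for some large $s$. Then a later segment hits a given earlier segment only with probability about $1/s$ times a small factor, and a union bound over all pairs of segments gives the hypothesis of Lemma 3.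

Suppose the walk from some $v$ does not spread. Then some distribution $f=P^t(v,\cdot)$ keeps a large $\ell_2$ norm, and an argument of Cheeger type (we do it in full below) shows that some level set $S=\{f>\theta\}$ with $\theta\ge1/s$ has a small boundary. Such a trap $S$ has fewer than $s$ vertices, and walks from $v$ find each of its vertices with probability more than $1/s$. So a trap can be explored by polynomially many walks. It is natural to peel: remove a trap, look for a trap in what remains, and so on. Either the traps eat up almost everything, or a large core $C$ remains in which the walk spreads.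

If one does this with $P$ restricted to the remaining vertex set, the first case works, and the second breaks. On the core we would know that the walk *confined to* $C$ spreads. But the algorithm walks on $G$. It does not know $C$, so it cannot refuse to leave it. How long does its walk stay in $C$? If every trap has boundary $P(S_i,\text{rest})\le\phi|S_i|$ with $\phi=\epsilon/16$, the edges between core and traps number at most $2d\phi n=\epsilon dn/8$. With $|C|=\epsilon n/4$ this allows $d/2$ such edges per core vertex. A walk in a core where each vertex has $d/2$ neighbors outside leaves with probability $\frac14$ at each step, so it stays for $T$ steps with probability $(3/4)^T$, and we need $T\ge k$. The exponential is back.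

What gets past this point is to let the walk leave $C$ and to look at it only when it is in $C$. We measure the boundary of traps in this *watched* chain from the beginning. Two things have to be checked. Watched boundaries must dominate edge boundaries, so that the first case still works; and the excursions outside $C$ must be short and must not pile up on a few vertices. Both follow from the symmetry of $P$.

## The walk watched on a set

Fix an integer $R\ge1$ (its value comes later).

**Definition (watched kernel).** For $\emptyset\ne C\subseteq V$ let $\tau=\min\{r\ge1:X_r\in C\}$ and, for $u,v\in C$,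
$$K(u,v)=K_C(u,v)=\Pr_u(\tau\le R,\ X_\tau=v).\tag{2}$$
For $A,B\subseteq C$ write $K(A,B)=\sum_{a\in A,\,b\in B}K(a,b)$.

For $C=V$ we have $\tau=1$ and $K=P$. A small example: $G$ is the path $a-b-c$ with $d=2$, and $C=\{a,c\}$. Then $P(a,a)=\frac34$, $P(a,b)=\frac14$, $P(b,b)=\frac12$. From $a$, an excursion goes to $b$, waits there, and comes back to $a$ or to $c$:
$$K(a,c)=\sum_{r=2}^{R}\tfrac14\left(\tfrac12\right)^{r-2}\tfrac14=\tfrac18\left(1-2^{-(R-1)}\right),\qquad K(a,a)=\tfrac34+\tfrac18\left(1-2^{-(R-1)}\right).$$
The vertices $a,c$ are not adjacent, yet for $R\ge2$ the watched chain jumps between them. The row sum is $1-2^{-(R+1)}$; the missing mass is $\Pr_a(\tau>R)=\frac14\left(\frac12\right)^{R-1}$.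

**Lemma 4.** Let $\emptyset\ne C\subseteq V$ and $K=K_C$. Norms and inner products are those of $\ell_2(C)$.

- (a) $K$ is symmetric, $K\ge P$ on $C\times C$, and the row sums of $K$ are at most $1$. Hence, for every $t\ge0$, $K^t$ is symmetric and has row and column sums at most $1$.
- (b) All eigenvalues of $K$ lie in $[0,1]$. Hence $\|Kf\|\le\|f\|$ and $\|Kf\|^2\le\langle f,Kf\rangle$ for all $f$.
- (c) For each $z\notin C$: $\ \sum_{r\ge1}\sum_{u\in C}\Pr_u(X_r=z,\ \tau>r)\le1$.
- (d) $\sum_{u\in C}\Pr_u(\tau>R)\le\frac{n}{R+1}$ and $\sum_{u\in C}\mathbb E_u[\tau\mathbf 1_{\tau\le R}]\le n$.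
- (e) Let $\sigma_0=0$ and $\sigma_{j+1}=\min\{r>\sigma_j:X_r\in C\}$. For $u,v\in C$ and $t\ge0$, $$K^t(u,v)=\Pr_u\big(X_{\sigma_t}=v,\ \sigma_{j+1}-\sigma_j\le R\text{ for all }j<t\big).$$ In particular, a walk of length $Rt$ from $u$ visits $v$ with probability at least $K^t(u,v)$.

*Proof.* (a) The number $\Pr_u(\tau=r,X_r=v)$ is the sum of $P(x_0,x_1)\cdots P(x_{r-1},x_r)$ over all sequences with $x_0=u$, $x_r=v$ and $x_1,\dots,x_{r-1}\notin C$. Reading such a sequence backwards gives one from $v$ to $u$ with the same product, because $P$ is symmetric. Sum over $1\le r\le R$ to get $K(u,v)=K(v,u)$. The term $r=1$ is $P(u,v)$, so $K\ge P$. Row sums are probabilities $\Pr_u(\tau\le R)\le1$. Powers of a symmetric nonnegative matrix with row sums at most $1$ are again of this kind.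

(b) $K(u,u)\ge P(u,u)\ge\frac12$, so the off-diagonal part of row $u$ sums to at most $1-K(u,u)\le\frac12$. By Gershgorin's theorem each eigenvalue lies, for some $u$, within distance $1-K(u,u)$ of $K(u,u)$, hence in $[2K(u,u)-1,\,1]\subseteq[0,1]$. In an orthonormal eigenbasis with eigenvalues $\lambda_i$ and coefficients $c_i$ of $f$, $\|Kf\|^2=\sum\lambda_i^2c_i^2$, which is at most $\sum c_i^2=\|f\|^2$ and at most $\sum\lambda_ic_i^2=\langle f,Kf\rangle$.

(c) Let $z\notin C$ and $r\ge1$. The quantity $\sum_{u\in C}\Pr_u(X_r=z,\tau>r)$ is a sum over sequences $x_0\in C$, $x_1,\dots,x_{r-1}\notin C$, $x_r=z$. Reversal turns them into the sequences that start at $z$, avoid $C$ at times $1,\dots,r-1$, and are in $C$ at time $r$. So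
$$\sum_{u\in C}\Pr_u(X_r=z,\tau>r)=\Pr_z(X_1,\dots,X_{r-1}\notin C,\ X_r\in C).\tag{3}$$
For different $r$ the events on the right are disjoint ("the first visit to $C$ is at time $r$"). Their probabilities sum to at most $1$.

(d) If $r\ge1$ and $\tau>r$, then $X_r\notin C$. So summing (c) over the $n-|C|$ vertices $z\notin C$ gives $\sum_{r\ge1}\sum_{u\in C}\Pr_u(\tau>r)\le n-|C|$. The term $r=0$ is $|C|$, because $\tau\ge1$. Hence $\sum_{r\ge0}\sum_{u\in C}\Pr_u(\tau>r)\le n$. The inner sum is nonincreasing in $r$, so $(R+1)\sum_{u\in C}\Pr_u(\tau>R)\le n$. Also $\mathbb E_u[\tau\mathbf 1_{\tau\le R}]\le\mathbb E_u[\min(\tau,R)]=\sum_{r=0}^{R-1}\Pr_u(\tau>r)$; sum over $u$.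

(e) Apply the Markov property at the times $\sigma_1,\dots,\sigma_{t-1}$: the probability on the right is the sum over $w_1,\dots,w_{t-1}\in C$ of $K(u,w_1)K(w_1,w_2)\cdots K(w_{t-1},v)$ (for $t=0$ both sides are $\mathbf 1_{u=v}$). On this event $\sigma_t\le Rt$. $\square$

In the example, (d) can be seen exactly: $\sum_{r\ge0}\sum_{u\in C}\Pr_u(\tau>r)=2+2\sum_{r\ge1}\frac14\left(\frac12\right)^{r-1}=3=n$.

## The algorithm, its constants and its query count

Here are the constants. Where each requirement comes from will be seen later: $\phi$ from the edge budget, $t_0$ from the rate of spreading, $L$ from Lemma 3, $R$ from the length of excursions, $s$ from the union bound over pairs of segments, $M$ from covering a trap.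
$$\phi=\tfrac{\epsilon}{16},\quad s=\lceil 10^{13}k^2\epsilon^{-5}\Lambda^2\rceil,\quad t_0=\lceil 1024\,\epsilon^{-2}\ln s\rceil,\quad \ell=2t_0,$$
$$L=(k+1)\ell+1,\quad R=\lceil 16L/\epsilon\rceil,\quad N=RL,\quad M=\lceil s^2\ln(2s)\rceil,\quad I=\lceil 10/\epsilon\rceil .$$

**Step 1: the size of $s$.** We will need
$$s\ge\frac{80L^2}{\epsilon},\tag{4}$$
which is not immediate because $L$ depends on $\ln s$. Since $k^2\epsilon^{-5}\Lambda^2\ge1$, we have $s\le(10^{13}+1)k^2\epsilon^{-5}\Lambda^2$, so, using $\ln\Lambda\le\Lambda-1$,
$$\ln s\le\ln(10^{13}+1)+5\ln(k/\epsilon)+2\ln\Lambda\le30+7(\Lambda-1)\le30\Lambda.$$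
As $\ln s\ge1$, $t_0\le1025\,\epsilon^{-2}\ln s$. Then $L\le2k\cdot2t_0+1\le4100\,k\epsilon^{-2}\ln s+1\le4101\,k\epsilon^{-2}\ln s$. Hence
$$\frac{80L^2}{\epsilon}\le1.35\cdot10^9\,k^2\epsilon^{-5}\ln^2s\le1.22\cdot10^{12}\,k^2\epsilon^{-5}\Lambda^2\le s.$$

**Algorithm.** Repeat $I$ times independently: pick $u\in[n]$ uniformly and run walks $X_0=u,X_1,\dots,X_N$ from $u$, as follows.

- If $d<4s/\epsilon$: run $M$ independent walks, and query all $d$ slots of every visited vertex. The walk steps then cost nothing extra.
- If $d\ge4s/\epsilon$: run one walk.

If the edges known so far contain a $k$-path (exhaustive search; this costs no queries), output it and stop.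

**Step 2: counting queries.** The aim is the bound (1). In the first case an iteration visits at most $M(N+1)$ vertices and pays $d$ for each. In the second it pays at most $N$. So the total is at most
$$I\cdot M(N+1)\cdot\min\{d,4s/\epsilon\}.$$
Now $s=O(k^2\epsilon^{-5}\Lambda^2)$ and $\ln(2s)=O(\Lambda)$ give $M=O(k^4\epsilon^{-10}\Lambda^5)$. Also $L=O(k\epsilon^{-2}\Lambda)$, $R=O(k\epsilon^{-3}\Lambda)$, $N=O(k^2\epsilon^{-5}\Lambda^2)$, $I=O(\epsilon^{-1})$ and $4s/\epsilon=O(k^2\epsilon^{-6}\Lambda^2)$. Multiplying, we get (1).

**Step 3: reduction to one iteration.** From now on $G$ is $\epsilon$-far from being $k$-path free. It suffices to show that each iteration, by the edges it sees itself, succeeds with probability at least $\epsilon/8$. Then all iterations fail with probability at most $(1-\epsilon/8)^{10/\epsilon}\le e^{-1.25}<\frac13$.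

## Peeling in the watched chain

The peeling happens only in the analysis; the algorithm never computes it. Its choices are made by a fixed rule, so its result depends on $G$ and the parameters, not on the walks.

Let $C_1=V$. Given $C_i$ with $|C_i|\ge\epsilon n/4$, let $K_i=K_{C_i}$. If there are $v\in C_i$, an integer $0\le t<t_0$ and a real $\theta\ge1/s$ such that
$$S=\{u\in C_i:K_i^t(v,u)>\theta\}\ne\emptyset\quad\text{and}\quad K_i(S,C_i\setminus S)\le\phi|S|,\tag{5}$$
put $S_i=S$, $C_{i+1}=C_i\setminus S$, and continue. Otherwise stop; also stop as soon as $|C_i|<\epsilon n/4$. Each step removes at least one vertex, so the process ends. Let $C$ be the final set. Every piece is small: the row sums of $K_i^t$ are at most $1$, so $\theta|S_i|<1$ and $|S_i|<1/\theta\le s$.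

As an illustration, let $G$ be a disjoint union of cliques $K_{d+1}$ with $2d<s$. For $C_1=V$, $K_1=P$. With $t=1$ and $\theta=1/s$, the set in (5) is the whole clique of $v$, because $P(v,v)=\frac12$ and $P(v,u)=\frac1{2d}>\frac1s$ for the other clique vertices. Its boundary is $0$. So a clique can be peeled, and one continues with the others. By contrast, when $d\ge2$ the choice $t=0$ gives $S=\{v\}$ with boundary $\frac12>\phi$, which is not allowed.

One of two outcomes holds:

- (A) $|C|<\epsilon n/4$;
- (B) $|C|\ge\epsilon n/4$ and no $(v,t,\theta)$ satisfies (5) for $C$.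

## Outcome (A): the pieces are covered by many walks

**Step 1: few edges lie outside the pieces.** This is where $K\ge P$ is used. An edge that is not inside a piece is either inside $C$ or has an end in some piece; in the latter case let $i$ be the least index of a piece containing an end. The other end is then in $C_i\setminus S_i$. The number of edges of this kind for a given $i$ is
$$2d\,P(S_i,C_i\setminus S_i)\le2d\,K_i(S_i,C_i\setminus S_i)\le2d\phi|S_i|.$$
Over all $i$ this is at most $2d\phi n=\epsilon dn/8$. Inside $C$ there are at most $d|C|/2\le\epsilon dn/8$ edges. So at most $\epsilon dn/4$ edges are not inside pieces.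

**Step 2: large $d$ is impossible.** We want to know which branch of the algorithm is running. Suppose $d\ge4s/\epsilon$. The pieces contain at most $\sum_i|S_i|^2/2\le sn/2\le\epsilon dn/8$ edges. Then $|E|\le\frac38\epsilon dn<\frac12\epsilon dn$, and removing all edges makes $G$ $k$-path free, contradicting farness. So $d<4s/\epsilon$: the algorithm runs $M$ walks and queries all neighbors of visited vertices.

**Step 3: many vertices lie in pieces that contain a $k$-path.** Call $S_i$ *good* if $G[S_i]$ contains a $k$-path. Remove all edges not inside pieces (at most $\epsilon dn/4$) and all edges inside good pieces. A $k$-path is connected, so a surviving one would lie inside one piece that is not good, which is impossible. By farness at least $\epsilon dn/2$ edges have been removed, so the good pieces contain at least $\epsilon dn/4$ edges. They contain at most $\sum_{\text{good}}d|S_i|/2$ edges. Hence $\sum_{\text{good}}|S_i|\ge\epsilon n/2$, and the random start $u$ lies in a good piece with probability at least $\epsilon/2$.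

**Step 4: walks from $u$ cover its piece.** Let $u\in S_i$ with $S_i$ good, defined by $(v,t,\theta)$. The definition speaks of walks from $v$, but symmetry lets us start at $u$: for each $u'\in S_i$,
$$K_i^{2t}(u,u')\ge K_i^t(u,v)\,K_i^t(v,u')=K_i^t(v,u)\,K_i^t(v,u')>\theta^2\ge s^{-2}.$$
By Lemma 4(e) for $C_i$, and since $2Rt\le2Rt_0=R\ell\le N$, a walk of length $N$ from $u$ visits $u'$ with probability more than $s^{-2}$. All $M$ walks miss $u'$ with probability at most $(1-s^{-2})^M\le e^{-M/s^2}\le\frac1{2s}$. Since $|S_i|<s$, a union bound shows that with probability at least $\frac12$ every vertex of $S_i$ is visited. Then all edges of $G[S_i]$ are known, and among them is a $k$-path.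

So in outcome (A) an iteration succeeds with probability at least $\frac\epsilon2\cdot\frac12=\frac\epsilon4\ge\frac\epsilon8$.

## Outcome (B): the watched chain spreads on the core

Let $K=K_C$. We now turn "no trap is left" into a pointwise bound on $K^t$.

**Lemma 5 (spreading).** In outcome (B), $K^t(y,z)\le\frac4s$ for all $y,z\in C$ and all $t\ge\ell=2t_0$.

*Proof.* Fix $v\in C$ and let $f_t=K^t(v,\cdot)$. Then $f_t\ge0$, $\sum_xf_t(x)\le1$, and $f_{t+1}=Kf_t$ by symmetry.

**Step 1: while the norm is large it decays.** We claim that for $t<t_0$,
$$\|f_t\|^2\ge\frac4s\quad\Longrightarrow\quad\|f_{t+1}\|^2\le\Big(1-\frac{\phi^2}4\Big)\|f_t\|^2.\tag{6}$$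
Write $f=f_t$. We may use (B) only for level sets at heights at least $1/s$, so we first cut off the low part of $f$ without losing too much norm. Let $\theta=\|f\|^2/4\ge1/s$ and $g=(f-\theta)^+$. Pointwise $g^2\ge f^2-2\theta f$: if $f\ge\theta$ then $g^2=f^2-2\theta f+\theta^2$, and if $0\le f<\theta$ then $f^2-2\theta f=f(f-2\theta)\le0=g^2$. Summing and using $\sum f\le1$,
$$\|g\|^2\ge\|f\|^2-2\theta=\tfrac12\|f\|^2>0.$$
For $0\le\rho<\max g^2$ the set $\{g^2>\rho\}=\{f>\theta+\sqrt\rho\}$ is nonempty and of the form in (5), with height $\theta+\sqrt\rho\ge1/s$ and time $t<t_0$. By (B) it violates the second condition of (5):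
$$K\big(\{g^2>\rho\},\{g^2\le\rho\}\big)>\phi\,\big|\{g^2>\rho\}\big|.$$
Integrate over $\rho$. On the right, $\int_0^\infty|\{g^2>\rho\}|\,d\rho=\|g\|^2$. On the left, a pair $(x,y)$ is counted for those $\rho$ with $g(y)^2\le\rho<g(x)^2$, so the integral is $\sum_{x,y}K(x,y)(g(x)^2-g(y)^2)^+$, which by symmetry is half of the sum of absolute values. With
$$\mathcal E(h)=\tfrac12\sum_{x,y}K(x,y)(h(x)-h(y))^2$$
and Cauchy–Schwarz for $|g(x)^2-g(y)^2|=|g(x)-g(y)|\,(g(x)+g(y))$,
$$\phi\|g\|^2\le\tfrac12\sum_{x,y}K(x,y)\,|g(x)^2-g(y)^2|\le\mathcal E(g)^{1/2}\Big(\tfrac12\sum_{x,y}K(x,y)(g(x)+g(y))^2\Big)^{1/2}.$$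
Since $(a+b)^2\le2a^2+2b^2$ and row and column sums are at most $1$, the last bracket is at most $2\|g\|^2$. Squaring, $\phi^2\|g\|^4\le2\,\mathcal E(g)\|g\|^2$, so
$$\mathcal E(g)\ge\frac{\phi^2}2\|g\|^2\ge\frac{\phi^2}4\|f\|^2.$$
The map $x\mapsto(x-\theta)^+$ is $1$-Lipschitz, so $\mathcal E(f)\ge\mathcal E(g)$. Expanding the square and using row sums at most $1$ gives $\mathcal E(f)\le\|f\|^2-\langle f,Kf\rangle$. With Lemma 4(b),
$$\|f_{t+1}\|^2=\|Kf\|^2\le\langle f,Kf\rangle\le\|f\|^2-\mathcal E(f)\le\Big(1-\frac{\phi^2}4\Big)\|f\|^2,$$
which is (6).

**Step 2: after $t_0$ steps the norm is small.** By Lemma 4(b) the norms $\|f_t\|$ are nonincreasing, and $\|f_0\|=1$. If $\|f_{t_0}\|^2>4/s$, then (6) applies at every $t<t_0$ and, since $\phi^2/4=\epsilon^2/1024$,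
$$\|f_{t_0}\|^2\le\Big(1-\frac{\phi^2}4\Big)^{t_0}\le e^{-t_0\epsilon^2/1024}\le\frac1s,$$
a contradiction. So $\|K^t(v,\cdot)\|^2\le4/s$ for all $v\in C$ and $t\ge t_0$.

**Step 3: from norms to entries.** For $t\ge2t_0$ write $t=a+b$ with integers $a,b\ge t_0$. By symmetry and Cauchy–Schwarz,
$$K^t(y,z)=\sum_wK^a(y,w)K^b(z,w)\le\|K^a(y,\cdot)\|\,\|K^b(z,\cdot)\|\le\frac4s.\qquad\square$$

## Outcome (B): one walk from the core has separated segments

The start $u$ lies in $C$ with probability $|C|/n\ge\epsilon/4$, and then it is uniform on $C$. Condition on this. Consider one walk (in the first branch of the algorithm, the first of the $M$ walks), continued beyond time $N$ for the analysis. With the times $\sigma_j$ of Lemma 4(e), put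
$$Y_j=X_{\sigma_j},\qquad\gamma_j=\sigma_{j+1}-\sigma_j,\qquad W_j=\{X_r:\sigma_j\le r\le\sigma_{j+1}\}.$$
All $\sigma_j$ are finite almost surely, since the walk returns to its starting vertex, which lies in $C$, infinitely often. We want to apply Lemma 3 within time $N$, so we need $\sigma_L\le N$ and disjointness of distant segments.

**Step 1: the watched chain stays below uniform.** This replaces stationarity. For every $j$ and $w\in C$, by Lemma 4(e) and the column sums in Lemma 4(a),
$$\Pr(Y_j=w,\ \gamma_0,\dots,\gamma_{j-1}\le R)=\frac1{|C|}\sum_{v\in C}K^j(v,w)\le\frac1{|C|}.\tag{7}$$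

**Step 2: all excursions are short.** The first bad event is that $\gamma_j>R$ for some $j<L$. Split according to the first such $j$. By (7), the Markov property at $\sigma_j$ and Lemma 4(d), the probability is at most
$$\sum_{j<L}\frac1{|C|}\sum_{w\in C}\Pr_w(\tau>R)\le L\cdot\frac1{|C|}\cdot\frac n{R+1}\le\frac{4L}{\epsilon R}\le\frac14.$$

**Step 3: a fixed vertex is rarely hit much later.** The second bad event is that all $\gamma_0,\dots,\gamma_{L-1}\le R$, and $W_j\cap W_{j'}\ne\emptyset$ for some $0\le j<j'\le L-1$ with $j'-j\ge\ell+1$. Fix such $j,j'$. Condition on the walk up to $\sigma_{j+1}$, with $\gamma_0,\dots,\gamma_j\le R$. Let $y=Y_{j+1}$ and $a=j'-j-1\ge\ell$, and fix $z\in W_j$. We bound the conditional probability that $z\in W_{j'}$ and $\gamma_{j+1},\dots,\gamma_{j'}\le R$.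

If $z\in C$: the only vertices of $C$ in $W_{j'}$ are $Y_{j'}$ and $Y_{j'+1}$. From $Y_{j+1}=y$ these are $a$ and $a+1$ watched steps away, so by Lemma 4(e) and Lemma 5 the probability is at most $K^a(y,z)+K^{a+1}(y,z)\le8/s$.

If $z\notin C$: now $z$ must be visited during the excursion that starts at $Y_{j'}=w$, at some time $r\ge1$ before the return to $C$. By Lemma 4(e), Lemma 5 and then Lemma 4(c), the probability is at most
$$\sum_{w\in C}K^a(y,w)\sum_{r\ge1}\Pr_w(X_r=z,\ \tau>r)\le\frac4s\sum_{w\in C}\sum_{r\ge1}\Pr_w(X_r=z,\ \tau>r)\le\frac4s.$$

So in both cases it is at most $8/s$.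

**Step 4: union over vertices and pairs.** We need the expected size of a segment. Since $|W_j|\le1+\gamma_j$, (7) and Lemma 4(d) give
$$\mathbb E\big[|W_j|\,\mathbf 1_{\gamma_0,\dots,\gamma_j\le R}\big]\le\frac1{|C|}\sum_{w\in C}\mathbb E_w\big[(1+\tau)\mathbf 1_{\tau\le R}\big]\le1+\frac n{|C|}\le1+\frac4\epsilon\le\frac5\epsilon.$$
Summing the bound of Step 3 over $z\in W_j$ and taking expectations, each pair $(j,j')$ contributes at most $\frac8s\cdot\frac5\epsilon$. There are at most $L^2/2$ pairs, so by (4) the second bad event has probability at most $\frac{20L^2}{\epsilon s}\le\frac14$.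

**Step 5: the path.** With conditional probability at least $\frac12$ neither bad event occurs. Then $\sigma_L\le RL=N$, and $W_j\cap W_{j'}=\emptyset$ whenever $|j-j'|\ge\ell+1$, for $0\le j,j'\le L-1$. Since $\ell=2t_0\ge2$ and $L=(k+1)\ell+1$, Lemma 3 applies to $X_0,\dots,X_{\sigma_L}$: the traversed edges contain a $k$-path. All traversed edges are known to the algorithm, in either branch. So an iteration succeeds with probability at least $\frac\epsilon4\cdot\frac12=\frac\epsilon8$.

In both outcomes every iteration succeeds with probability at least $\epsilon/8$. By the reduction to one iteration, Theorem 1 is proved. $\blacksquare$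

## Linear lower bounds in $k$ and in $1/\epsilon$

We prove Proposition 2. We use the theorem of Erdős–Gallai (1959): a $k$-path-free graph on $m$ vertices has at most $\frac{(k-1)m}2$ edges. For instance, for $k=2$ this says that a matching on $m$ vertices has at most $m/2$ edges.

**Step 1: a far graph with few non-isolated vertices.** Let $G_0$ consist of $c=\lceil\frac{2\epsilon n}{2k+2}\rceil$ disjoint copies of $K_{2k+2}$ plus isolated vertices, on $n$ positions. Put $m=c(2k+2)$, so $2\epsilon n\le m\le2\epsilon n+2k+2$. This fits for large $n$, since $2\epsilon\le\frac12$. The degree bound is $d=2k+1$. There are $\frac{m(2k+1)}2$ edges, all among the $m$ non-isolated vertices, and a $k$-path-free subgraph keeps at most $\frac{(k-1)m}2$ of them. So at least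
$$\frac{m(2k+1)}2-\frac{m(k-1)}2=\frac{m(k+2)}2\ge\epsilon(k+2)n\ge\frac{\epsilon(2k+1)n}2=\frac{\epsilon dn}2$$
edges must be removed: $G_0$ is $\epsilon$-far.

**Step 2: random labels and a deterministic algorithm.** The purpose is to remove the coins. Fix the order of the neighbors at each position and label the positions by a uniformly random bijection onto $[n]$. Suppose an algorithm makes at most $q$ queries and finds $k$-paths. It succeeds with probability at least $\frac23$ for each labeling, hence also on average over labelings. So its coins can be fixed in such a way that the resulting deterministic algorithm succeeds with probability at least $\frac23$ over the random labeling. We show that this is impossible for large $n$ if $q<\frac1{4\epsilon}$ or $q<\frac{k+1}2$. Here $k$ and $\epsilon$ are fixed and $o(1)$ refers to $n\to\infty$. The output may be taken to be a sequence of $k+1$ distinct labels, as anything else fails.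

**Step 3: the case $q<\frac1{4\epsilon}$.** As long as only isolated vertices are queried, all answers are "no neighbor", so the algorithm queries a fixed sequence of at most $q$ labels. Some label in this sequence is non-isolated with probability at most $q\cdot\frac mn\le q\left(2\epsilon+\frac{2k+2}n\right)$, and since $2\epsilon q<\frac12$ this is less than $\frac12+o(1)$. Otherwise the output is one fixed sequence. Its first two labels sit at two uniformly random distinct positions, so they are adjacent with probability at most $\frac{2k+1}{n-1}=o(1)$. The success probability is at most $\frac12+o(1)<\frac23$ for large $n$.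

**Step 4: the case $q<\frac{k+1}2$.** A query $(v,i)$ shows at most two labels, $v$ and the answer. So at most $2q<k+1$ labels are seen in total, and the output sequence contains an unseen label $w$. We expose the bijection along with the run: for a query we expose the position of $v$ (if not yet known) and then the label at the neighboring position asked for (if there is one and its label is not yet known). Each exposure is a uniform choice among what is left. So, given the positions of all seen labels, which determine the run and the output, the unseen labels are uniformly distributed over the remaining positions. Let $x$ be a label next to $w$ in the output sequence. If $x$ is unseen, expose its position too. Then $w$ is uniform over at least $n-2q-1$ positions, of which at most $2k+1$ are adjacent to that of $x$. So $x$ and $w$ are adjacent with probability at most $\frac{2k+1}{n-2q-1}=o(1)$. The success probability is $o(1)<\frac23$ for large $n$.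

Hence for all sufficiently large $n$ both $q\ge\frac1{4\epsilon}$ and $q\ge\frac{k+1}2$, which is Proposition 2. $\blacksquare$

In particular, no bound on the number of queries that is valid for all $d$ can be better than $\Omega(k+1/\epsilon)$.
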